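# A finitely projected modular lattice with no stable prime quotient

Throughout, $p$ is a prime, $F=\mathbb F_p$, and $E=\mathbb F_q$ with $q=p^d$. For a field $D$ and a finite-dimensional $D$-space $V$, $L_D(V)$ is the lattice of $D$-subspaces of $V$, with join $+$ and meet $\cap$. It is modular: $x\le z$ implies $(x\vee y)\wedge z=x\vee(y\wedge z)$.

## 1. The universal point $E\omega$ of $E\otimes_F E$

Let $Y$ be a finite-dimensional $F$-space. In $E\otimes_F Y$ the field $E$ acts on the left factor. Write $\mathrm{Tr}=\mathrm{Tr}_{E/F}$. To $x\in E\otimes_FY$ attach the $F$-linear map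
$$L_x:E\to Y,\qquad L_x(a)=(\mathrm{Tr}\otimes 1)(ax).$$
If $(y_i)$ is a basis of $Y$ and $x=\sum c_i\otimes y_i$, then $L_x(a)=\sum\mathrm{Tr}(ac_i)\,y_i$. The trace form $(a,c)\mapsto\mathrm{Tr}(ac)$ is nondegenerate, so $L_x=0$ forces all $c_i=0$. Both $E\otimes_F Y$ and $\mathrm{Hom}_F(E,Y)$ have dimension $d\dim Y$, so $x\mapsto L_x$ is an $F$-isomorphism $E\otimes_FY\to\mathrm{Hom}_F(E,Y)$. Two rules follow from the definition. With $m_\mu$ denoting multiplication by $\mu\in E$,
$$L_{\mu x}=L_x m_\mu,\qquad L_{(1\otimes N)x}=N L_x\quad (N \text{ an } F\text{-linear map on } Y).$$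

Now take $Y=E$ and let $\omega\in E\otimes_FE$ be the element with $L_\omega=\mathrm{id}_E$. Then
$$(1\otimes L_x)\,\omega=x,\qquad (1\otimes m_\mu)\,\omega=\mu\omega. \tag{1}$$
Indeed, $L_{(1\otimes L_x)\omega}=L_xL_\omega=L_x$. Likewise $L_{(1\otimes m_\mu)\omega}=m_\mu$ and $L_{\mu\omega}=L_\omega m_\mu=m_\mu$. The first identity shows $x\in E\otimes L_x(E)$. Conversely, $x\in E\otimes Y'$ implies $L_x(E)\le Y'$. So $L_x(E)$ is the smallest $F$-subspace over which $x$ is defined.

**Example.** Let $E=\mathbb F_4=\{0,1,\zeta,\zeta^2\}$, $F=\mathbb F_2$. Here $\mathrm{Tr}(1)=0$ and $\mathrm{Tr}(\zeta)=\mathrm{Tr}(\zeta^2)=1$. The basis $(1,\zeta)$ has the trace-dual basis $(\zeta^2,1)$, so $\omega=\zeta^2\otimes1+1\otimes\zeta$. Check (1) for $\mu=\zeta$: on one side $(1\otimes m_\zeta)\omega=\zeta^2\otimes\zeta+1\otimes\zeta^2=1\otimes 1+(\zeta^2+1)\otimes\zeta=1\otimes1+\zeta\otimes\zeta$; on the other $\zeta\omega=\zeta^3\otimes 1+\zeta\otimes\zeta=1\otimes1+\zeta\otimes\zeta$.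

What is this for? Let $V=F^n$ and $V_E=E\otimes_FV\cong E^n$. By (1), every point $Ex$ of the projective space of $V_E$ is the image of the single point $E\omega$ under an $F$-linear map $L_x:E\to V$. Suppose a modular lattice $K$ maps onto $L_E(V_E)$, and suppose $F$-linear maps can be carried out inside $K$ by lattice polynomials. Then one preimage of one point yields preimages of all points, in a coordinated way. This is how we shall prove that $L_E(E^n)$ lifts back into every modular lattice above it. That lifting refutes a conjecture on "finitely projected" modular lattices, to which we now turn.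

## 2. Finitely projected lattices and stable prime quotients

Let $\mathbf M$ be the variety of all modular lattices.

**Definition (finitely $\mathbf M$-projected).** $L\in\mathbf M$ is finitely $\mathbf M$-projected if for every surjective lattice homomorphism $f:K\to L$ with $K\in\mathbf M$ there is a finite sublattice of $K$ whose image under $f$ is $L$.

If $L$ is finite and every such $f$ has a *section*, that is, a homomorphism $s:L\to K$ with $fs=\mathrm{id}$, then $s(L)$ is such a finite sublattice. Having sections for all such $f$ is the same as being projective in $\mathbf M$. Given $g:A\to B$ onto and $h:L\to B$, the fibre product $\{(a,x):g(a)=h(x)\}\subseteq A\times L$ is modular and maps onto $L$; a section of this map, followed by projection to $A$, lifts $h$. Conversely, take $h=\mathrm{id}$.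

**Definition (stable).** Let $a/b$ be a prime quotient of a finite modular lattice $M$, i.e. $a\succ b$. Adjoin a new element $t$ with $a>t>b$. Then $M\cup\{t\}$ is a partial lattice containing $M$ as a sublattice, in which $t\vee m$, $t\wedge m$ ($m\in M$) are not defined. Let $\bar M$ be the modular lattice freely generated by it. The quotient $a/b$ is stable if $\bar M$ is finite.

We use $\bar M$ through its universal property: it is generated by $M\cup\{t\}$, and for every modular $N$, every homomorphism $\alpha:M\to N$ and every $t'\in N$ with $\alpha(b)\le t'\le\alpha(a)$, there is a homomorphism $\bar M\to N$ extending $\alpha$ and sending $t$ to $t'$. Taking $N=M$, $\alpha=\mathrm{id}$, $t'=a$ gives a retraction $\bar M\to M$.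

Some small cases by hand, where $M_k$ is the lattice with $0,1$ and $k$ pairwise incomparable elements between them:

- *Two-element chain $b<a$.* Here $\bar M=\{b<t<a\}$, so $a/b$ is stable. For $f:K\to\{b,a\}$ onto, pick preimages $k_b,k_a$; then $\{k_a\wedge k_b,\,k_a\}$ is a finite sublattice mapping onto the chain.
- *$M_2=\{0,x,y,1\}$ and the quotient $x/0$.* By modularity $x\wedge(t\vee y)=t\vee(x\wedge y)=t$. So $\{0,t,x,y,t\vee y,1\}$ is closed under the operations, and $x/0$ is stable. Preimages $x',y'$ of $x,y$ generate the finite sublattice $\{x'\wedge y',x',y',x'\vee y'\}$, so $M_2$ is finitely $\mathbf M$-projected.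
- *$M_3$.* Three preimages of the atoms generate a quotient of the free modular lattice on three generators, which has 28 elements by Dedekind's theorem. So $M_3$ is finitely $\mathbf M$-projected. Its prime quotients are stable (Mitschke and Wille).
- *$M_4=L_{\mathbb F_3}(\mathbb F_3^2)$.* Its prime quotients are not stable. A finite planar modular lattice is finitely $\mathbf M$-projected if and only if every prime quotient is stable; so $M_4$ is not finitely $\mathbf M$-projected.

These last facts on $M_3$, $M_4$ and planar lattices are quoted as known. The following conjecture comes from "Remarks on finitely projected modular lattices".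

**Conjecture.** A finite modular lattice is finitely $\mathbf M$-projected if and only if every prime quotient is stable.

The direct attempt at "finitely projected implies stable" is to apply the hypothesis to the retraction $\bar M\to M$. It stops at once: the hypothesis asks for a finite sublattice of $\bar M$ covering $M$, and $M$ itself is one. Nothing forces $t$ into it. The conjecture is in fact false.

**Theorem A.** If $n\ge5d$, then every surjective homomorphism $f:K\to L_E(E^n)$ with $K\in\mathbf M$ has a section that is a lattice homomorphism. In particular $L_E(E^n)$ is finitely $\mathbf M$-projected.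

**Theorem B.** If $d\ge4$ and $n\ge2$, then no prime quotient of $L_E(E^n)$ is stable.

**Corollary.** For $d\ge4$ and $n\ge5d$, the finite modular lattice $L_E(E^n)$ is finitely $\mathbf M$-projected but has no stable prime quotient. So "finitely $\mathbf M$-projected $\Rightarrow$ every prime quotient stable" fails, and the conjecture is false. An explicit counterexample is $L(\mathbb F_{16}^{20})$.

**Theorem C (supplement, not needed for the disproof).** If $d\le2$ and $n\ge5$, then every prime quotient of $L_E(E^n)$ is stable.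

We do not decide stability for $d=3$, nor whether "every prime quotient stable" implies "finitely $\mathbf M$-projected". Neither is needed.

One theorem is used without proof.

**Theorem (Freese).** (R. Freese, *Projective geometries as projective modular lattices*, Trans. Amer. Math. Soc. 251 (1979), 329–342.) For $p$ prime and $n\ge4$, $L_F(F^n)$ is projective in the class of modular lattices; in particular every surjective homomorphism from a modular lattice onto $L_F(F^n)$ has a section that is a lattice homomorphism.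

It concerns prime fields only. Passing from $F$ to $E$ is where $\omega$ enters.

## 3. Independence and meets in modular lattices

The elements below lie in a modular lattice.

**(E1) Transposition.** $[x\wedge y,x]\cong[y,x\vee y]$ via $s\mapsto s\vee y$, with inverse $r\mapsto r\wedge x$. (Textbook fact.)

**Definition (independent over $U$).** A finite family $(x_i)$ of elements $\ge U$ is independent over $U$ if $x_i\wedge\bigvee_{l\ne i}x_l=U$ for all $i$, where empty joins are $U$. In $L_D(V)$ with $U=0$ this says that the sum of the subspaces is direct.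

**(E2)** If $(x_i)$ is independent over $U$, then $\bigvee_Ix_i\wedge\bigvee_Jx_i=\bigvee_{I\cap J}x_i$ for all index sets $I,J$.

*Proof.* First let $I\cap J=\emptyset$ and induct on $|I|$; the case $I=\emptyset$ is clear. For $i\in I$ put $A=\bigvee_{I\setminus i}x_l$, $B=\bigvee_Jx_l$. Then
$$(A\vee x_i)\wedge B\le(A\vee x_i)\wedge(A\vee B)=A\vee\big(x_i\wedge(A\vee B)\big)=A,$$
because $i\notin J$ gives $x_i\wedge(A\vee B)\le U\le A$. So $(A\vee x_i)\wedge B\le A\wedge B=U$ by induction. In general put $C=\bigvee_{I\cap J}x_i$ and $J'=J\setminus I$. Then $\bigvee_Ix_i\wedge(C\vee\bigvee_{J'}x_i)=C\vee(\bigvee_Ix_i\wedge\bigvee_{J'}x_i)=C$. $\square$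

**(E3)** If blocks $(y_s)$ are independent over $U$ and each $y_s$ is the join of a family independent over $U$, then the union of these families is independent over $U$.

*Proof.* Let $x$ be in the family of $y_s$, $D$ the join of the rest of that family, $D'=\bigvee_{r\ne s}y_r$. Then $x\wedge(D\vee D')\le y_s\wedge(D\vee D')=D\vee(y_s\wedge D')=D$, so $x\wedge(D\vee D')\le x\wedge D=U$. $\square$

**(E4)** If $x\le y$, $x\wedge c=y\wedge c$ and $x\vee c=y\vee c$, then $x=y$.

*Proof.* $y=y\wedge(x\vee c)=x\vee(y\wedge c)=x\vee(x\wedge c)=x$. $\square$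

**(E5)** If $R\wedge(X\vee X')=(R\wedge X)\vee(R\wedge X')$, then $(X\wedge X')\vee R=(X\vee R)\wedge(X'\vee R)$. (Used only for Theorem C.)

*Proof.* By modularity, twice,
$$X\wedge(X'\vee R)=X\wedge(X\vee X')\wedge(X'\vee R)=X\wedge\big(X'\vee(R\wedge(X\vee X'))\big)=X\wedge\big(X'\vee(R\wedge X)\big)=(R\wedge X)\vee(X\wedge X').$$
Hence $(R\vee X)\wedge(R\vee X')=R\vee(X\wedge(R\vee X'))=R\vee(X\wedge X')$. $\square$

The next lemma tells us what to check to turn a join-preserving map into a homomorphism.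

**Lemma 1.** Let $V'$ be a finite-dimensional space over a field $D'$, $K$ modular with greatest element $1$, $U\in K$, and $\Psi:L_{D'}(V')\to[U,1]$ join-preserving with $\Psi(0)=U$. Assume (a) $\Psi(D'x)\wedge\Psi(D'y)=U$ for linearly independent $x,y$; (b) for some basis $(e_i)$ the $\Psi(D'e_i)$ are independent over $U$. Then $\Psi$ preserves meets.

*Proof.* Call a basis *good* if it satisfies (b). We show that all bases are good. Let $(x_i)$ be good and $x_1'=x_1+\mu x_2$; write $\psi_i=\Psi(D'x_i)$, $\psi_1'=\Psi(D'x_1')$. As $\Psi$ preserves joins, $\psi_1'\vee\psi_2=\psi_1\vee\psi_2$, and $\psi_1'\wedge\psi_2=U$ by (a). By (E2) the blocks $\psi_1\vee\psi_2,\psi_3,\psi_4,\dots$ are independent over $U$. Then (E3) shows that $(x_1',x_2,x_3,\dots)$ is good. Permuting and scaling basis vectors preserve goodness. Since elementary and diagonal matrices generate the general linear group, every basis is reached from $(e_i)$, so all bases are good.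

Given $X,Y$, extend a basis of $X\cap Y$ to bases of $X$ and of $Y$. Their union is a basis of $X+Y$; extend it to a basis of $V'$. Now $\Psi(X)$, $\Psi(Y)$, $\Psi(X\cap Y)$ are joins over index sets $I$, $J$, $I\cap J$ of an independent family, so (E2) gives $\Psi(X)\wedge\Psi(Y)=\Psi(X\cap Y)$. $\square$

## 4. Linear maps as lattice polynomials

Let $D$ be a finite field, $V$ a $D$-space of dimension $n<\infty$, and $K$ a modular lattice containing $L_D(V)$ as a sublattice with the same $0,1$. For subspaces $Y,Z$ of $V$ with $Y\cap Z=0$ and $L:Y\to Z$ linear, put $\Gamma_L=\{y-Ly:y\in Y\}$ and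
$$L_*(x)=(x\vee\Gamma_L)\wedge Z\qquad(x\in K,\ x\le Y).\tag{2}$$

**Model to keep in mind.** Let $P\neq0$ be a $D$-space and $K$ the lattice of $D$-subspaces of $V\otimes P$, with $X\in L_D(V)$ embedded as $X\otimes P$. If $x\le Y\otimes P$, then $(x+\Gamma_L\otimes P)\cap(Z\otimes P)=(L\otimes1)(x)$, by the computation in (T0) below. So $L_*$ is honest application of $L$. In a general $K$ there are no vectors below $x$, and the following rules replace them.

**(T0)** For subspaces $X\le Y$ of $V$, $L_*(X)=L(X)$.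

*Proof.* If $x+y-Ly\in Z$ with $x\in X$, $y\in Y$, then $x+y\in Y\cap Z=0$, so the vector is $Lx$. Conversely, $Lx=x+(-x)-L(-x)$. $\square$

**(T1)** $L_*$ takes values in $[0,LY]$, depends only on $L$ and not on the codomain $Z$, preserves joins, satisfies $L_*(x)=L_*(x\vee\ker L)$, and restricts to a lattice isomorphism $[\ker L,Y]\to[0,LY]$. If $L$ is injective, $(L_*)^{-1}=(L^{-1})_*$.

*Proof.* We have $\Gamma_L\vee Y=Y+LY=\Gamma_L\vee LY$, $\Gamma_L\wedge Y=\ker L$, $\Gamma_L\wedge LY=0$. Since $x\vee\Gamma_L\le Y+LY$ and $Z\cap(Y+LY)=LY$, we get $L_*(x)=(x\vee\Gamma_L)\wedge LY$. So $L_*$ is the join-preserving map $x\mapsto x\vee\Gamma_L=(x\vee\ker L)\vee\Gamma_L$ followed by the transposition $[\Gamma_L,\Gamma_L\vee LY]\cong[0,LY]$. On $[\ker L,Y]=[\Gamma_L\wedge Y,Y]$ the first map is a transposition too. For injective $L$, $\Gamma_{L^{-1}}=\Gamma_L$, and $(L^{-1})_*$ consists of the inverse transpositions. $\square$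

**(T2)** If $Y,Z,W$ are independent, $L:Y\to Z$, $N:Z\to W$, then $(NL)_*=N_*L_*$.

*Proof.* Since $x\vee\Gamma_L\le Y\vee Z$ and $(Y\vee Z)\wedge(Z\vee W)=Z$, we have $L_*x=(x\vee\Gamma_L)\wedge(Z\vee W)$. As $\Gamma_N\le Z\vee W$, modularity gives $L_*x\vee\Gamma_N=(x\vee\Gamma_L\vee\Gamma_N)\wedge(Z\vee W)$, so $N_*L_*x=(x\vee\Gamma_L\vee\Gamma_N)\wedge W$. A vector $y-Ly+z-Nz$ lies in $Y+W$ exactly when $z=Ly$, so $(\Gamma_L\vee\Gamma_N)\wedge(Y\vee W)=\Gamma_{NL}$. As $x\le Y\vee W$, modularity gives $(x\vee\Gamma_L\vee\Gamma_N)\wedge(Y\vee W)=x\vee\Gamma_{NL}$. Meet with $W$. $\square$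

**(T3)** If $Y=Y_1\oplus Y_2$, $S:Y\to Z$ and $x\le Y_1$, then $S_*x=(S|_{Y_1})_*x$.

*Proof.* $\Gamma_S\wedge(Y_1\vee Z)=\Gamma_{S|Y_1}$, so by modularity $(x\vee\Gamma_S)\wedge(Y_1\vee Z)=x\vee\Gamma_{S|Y_1}$. Meet with $Z$. $\square$

**(T4)** If $Y_0,Y,Y'$ are independent and $\delta=(\alpha,\alpha'):Y_0\to Y\oplus Y'$, then $\delta_*x\le\alpha_*x\vee\alpha'_*x$.

*Proof.* As $\Gamma_\delta\le\Gamma_\alpha\vee Y'$,
$$\delta_*x\le(x\vee\Gamma_\alpha\vee Y')\wedge(Y\vee Y')=Y'\vee\big((x\vee\Gamma_\alpha)\wedge(Y\vee Y')\big).$$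
Here $x\vee\Gamma_\alpha\le Y_0\vee Y$ and $(Y_0\vee Y)\wedge(Y\vee Y')=Y$, so the right side is $Y'\vee\alpha_*x$. Likewise $\delta_*x\le Y\vee\alpha'_*x$. Finally, since $\alpha_*x\le Y$ and $\alpha'_*x\le Y'$,
$$(Y'\vee\alpha_*x)\wedge(Y\vee\alpha'_*x)=\alpha_*x\vee\big(Y'\wedge(Y\vee\alpha'_*x)\big)=\alpha_*x\vee\alpha'_*x\vee(Y'\wedge Y)=\alpha_*x\vee\alpha'_*x.\qquad\square$$

## 5. Coherent families and the elements $h_L$

The map $L_*$ exists only when source and target are disjoint. We now remove this restriction. Keep $D,V,K$ as in Section 4. Let $B$ be a $D$-space of dimension $m\ge1$, assume $n\ge5m$, and let $J$ be the set of injective linear maps $B\to V$.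

**Step 1.** *Room to move.* Two subspaces $X_1,X_2$ of equal dimension have a common complement: if $(u_i)$ and $(v_i)$ complete a basis of $X_1\cap X_2$ to bases of $X_1$ and $X_2$, and $(w_l)$ completes the resulting basis of $X_1+X_2$ to one of $V$, then the $u_i+v_i$ and $w_l$ span one. Hence for subspaces $X_1,X_2$ of dimension $\le n-m$ there is $i\in J$ *avoiding* both, that is, $iB\cap X_1=iB\cap X_2=0$: enlarge both to dimension $n-m$ and let $iB$ be a common complement.

**Step 2.** *Compare the intervals $[0,jB]$ for all $j\in J$ in a consistent way.* For $jB\cap j'B=0$ put $\theta_{j'j}=(j'j^{-1})_*:[0,jB]\to[0,j'B]$, an isomorphism with inverse $\theta_{jj'}$ by (T1). For arbitrary $j,j'$ choose $i$ avoiding $jB+j'B$ and put $\theta_{j'j}=\theta_{j'i}\theta_{ij}$. We check: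

- *Independence of $i$.* If $i,i'$ both avoid $jB+j'B$, take $i''$ avoiding $jB+j'B+iB$ and $jB+j'B+i'B$; their dimensions are $\le3m\le n-m$. By (T2), applied to the independent triples $iB,i''B,j'B$ and $jB,i''B,iB$, we get $\theta_{j'i}\theta_{ij}=\theta_{j'i''}\theta_{i''i}\theta_{ii''}\theta_{i''j}=\theta_{j'i''}\theta_{i''j}$. The same holds for $i'$.
- *Agreement.* If $jB\cap j'B=0$, then $jB,iB,j'B$ are independent, and (T2) shows that the second definition gives the first.
- *Composition.* $\theta_{jj}=\theta_{ji}\theta_{ij}=\mathrm{id}$. With $i$ avoiding $jB+j'B+j''B$, $\theta_{j''j'}\theta_{j'j}=\theta_{j''i}\theta_{ij'}\theta_{j'i}\theta_{ij}=\theta_{j''j}$.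
- *Reparametrization.* $\theta_{j'g,jg}=\theta_{j'j}$ for $g\in\mathrm{Aut}_D(B)$: use $ig$ in place of $i$ and $(ig)(jg)^{-1}=ij^{-1}$, $(j'g)(ig)^{-1}=j'i^{-1}$.
- *Subspaces.* $\theta_{j'j}(jX)=j'X$ for subspaces $X\le B$, by (T0).

**Definition (coherent family).** A coherent family is $h=(h_j)_{j\in J}$ with $h_j\in[0,jB]$ and $\theta_{j'j}h_j=h_{j'}$ for all $j,j'$.

It is determined by one member, which may be prescribed arbitrarily. Finite componentwise joins and meets of coherent families are coherent, because the $\theta_{j'j}$ are lattice isomorphisms. For $g\in\mathrm{Aut}_D(B)$ the family $h^g:=(h_{jg})_j$ is coherent, by reparametrization. In the model of Section 4, coherent families are exactly the families $h_j=(j\otimes1)(A)$ with $A\le B\otimes P$.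

**Step 3.** *Extend $h$ from injective maps to all linear maps.* For $L\in\mathrm{Hom}_D(B,V)$ put
$$h_L:=(Lj^{-1})_*h_j\in[0,LB]\quad\text{for any } j\in J\text{ avoiding } LB.\tag{3}$$

**Lemma 2.** (1) $h_L$ is well defined; for $L=j\in J$ it is $h_j$. (2) $h_{L+L'}\le h_L\vee h_{L'}$. (3) $(h^g)_L=h_{Lg}$; so $h^g=h$ implies $h_{Lg}=h_L$.

*Proof.* (1) If $j,j'$ avoid $LB$, take $i$ avoiding $LB+jB$ and $LB+j'B$. As $jB,iB,LB$ are independent, (T2) gives $(Li^{-1})_*h_i=(Li^{-1})_*(ij^{-1})_*h_j=(Lj^{-1})_*h_j$, and the same for $j'$. For $L=j\in J$ and $i$ avoiding $jB$, $(ji^{-1})_*h_i=\theta_{ji}h_i=h_j$.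

(2) Let $Z=LB+L'B$, so $\dim Z\le2m$. As $n\ge5m$, there are $j,j_1,j_2\in J$ with $jB,j_1B,j_2B,Z$ independent. Let $\delta=(j_1j^{-1},j_2j^{-1}):jB\to j_1B\oplus j_2B$, and let $S:j_1B\oplus j_2B\to Z$ be $Lj_1^{-1}$ on $j_1B$ and $L'j_2^{-1}$ on $j_2B$. Then $S\delta=(L+L')j^{-1}$. Using (T2), then (T4) and monotonicity of $S_*$, then (T1) and (T3),
$$h_{L+L'}=S_*\delta_*h_j\le S_*(h_{j_1}\vee h_{j_2})=S_*h_{j_1}\vee S_*h_{j_2}=h_L\vee h_{L'}.$$

(3) $(h^g)_L=(Lj^{-1})_*h_{jg}=\big(Lg(jg)^{-1}\big)_*h_{jg}=h_{Lg}$. $\square$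

## 6. Lifting the points of $L_E(E^n)$

From here to the end of Section 7 we prove Theorem A. Let $n\ge5d$, $V=F^n$, $V_E=E\otimes_FV\cong E^n$, $M=L_E(V_E)$, and let $f:K\to M$ be onto with $K$ modular. Write $X_E=E\otimes X$ for $X\in L_F(V)$.

**Step 1.** *Place $L_F(V)$ inside $K$.* The map $X\mapsto X_E$ is injective and preserves sums and intersections (use a basis of $V$ adapted to two subspaces and their intersection), so it embeds $L_F(V)$ into $M$ as a sublattice. Apply Freese's theorem, with $n\ge5$, to the restriction of $f$ to the preimage of this sublattice. We get a homomorphism $\varepsilon:L_F(V)\to K$ with $f\varepsilon(X)=X_E$; it is injective. Replace $K$ by the sublattice $[\varepsilon(0),\varepsilon(V)]$. This still maps onto $M$, since $(k\vee\varepsilon(0))\wedge\varepsilon(V)$ has the same image as $k$. Identify $X$ with $\varepsilon(X)$.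

Now Sections 4 and 5 apply with $D=F$, $B=E$ (regarded as an $F$-space), $m=d$. Apply $f$ to (2): since $(\Gamma_L)_E=\Gamma_{1\otimes L}$, (T0) in $M$ gives
$$f(L_*x)=(1\otimes L)f(x),\qquad f\theta_{j'j}=(1\otimes j'j^{-1})f.$$

**Step 2.** *The first attempt, and where it fails.* By (1), pick $j_0\in J$ and $k\in K$ with $k\le j_0E$ and $f(k)=E(1\otimes j_0)\omega$, spread $k$ to a coherent family $(k_j)$, and try to lift the point $Ex$ to $k_{L_x}$. Test this on $K=M\times L_F(V)$, with $f$ the first projection, $\varepsilon(X)=(X_E,X)$, $d\ge2$, and $k=(E(1\otimes j_0)\omega,\ j_0A_0)$ for a nonzero $F$-subspace $A_0\le E$. Everything is computed componentwise by (T0), and $k_{L_x}=(Ex,\ L_x(A_0))$.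

*First defect.* $k_{L_{\mu x}}=(Ex,\ L_x(\mu A_0))$, which depends on the vector and not only on the point $Ex$ (take $A_0=F$, $\mu\notin F$, $L_x$ injective). The cure is to join over all $\mu\in E^\times$. Since $\sum_\mu\mu A_0=E$, the example then gives $\pi(x)=(Ex,L_x(E))$.

*Second defect.* Put $\Phi(X)=\bigvee_{x\in X}\pi(x)$. This preserves joins but not meets. Let $x=e_1+\lambda e_2$ with $\lambda\in E\setminus F$. The functionals $\mathrm{Tr}(a)$ and $\mathrm{Tr}(a\lambda)$ are independent, so $\Phi(Ex)=(Ex,\,Fe_1+Fe_2)$, while $\Phi(Ee_1)=(Ee_1,Fe_1)$. The meet is $(0,Fe_1)\ne(0,0)=\Phi(0)$. The lift $\pi(x)$ meets rational subspaces that the point $Ex$ avoids.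

The way out is to collect all such unwanted overlaps into one element $U$ with $f(U)=0$ and to work above $U$. In the example $U=(0,V)$ and $X\mapsto(X,V)$ is a section. In general we must define the overlaps coherently, check that $f$ kills them, and prove that nothing else goes wrong.

**Step 3.** *The family $h$: a scalar-invariant lift of the universal point.* Fix $j_0\in J$, choose $k\in K$ with $f(k)=E(1\otimes j_0)\omega$, and replace $k$ by $k\wedge j_0E$; the image is the same because $(1\otimes j_0)\omega\in E\otimes j_0E$. Let $(k_j)$ be the coherent family with $k_{j_0}=k$, and put $h_j=\bigvee_{\mu\in E^\times}k_{jm_\mu}$. This is a join of the coherent families $k^{m_\mu}$, so $h$ is coherent, and $h^{m_\nu}=h$ for $\nu\in E^\times$. By Step 1, $f(k_j)=E(1\otimes j)\omega$ for all $j$. Then (1) gives $f(k_{jm_\mu})=E(1\otimes j)\mu\omega=E(1\otimes j)\omega$, so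
$$f(h_j)=E(1\otimes j)\omega .$$

**Step 4.** *The family $u$: the overlaps with rational hyperplanes.* Put
$$u_j=\bigvee_\varphi\big(h_j\wedge j(\ker\varphi)\big),\qquad \varphi \text{ over all nonzero } F\text{-linear maps } E\to F.$$
As $\theta_{j'j}$ maps $h_j$ to $h_{j'}$ and $j(\ker\varphi)$ to $j'(\ker\varphi)$, $u$ is coherent. Since $m_\mu\ker\varphi=\ker(\varphi m_\mu^{-1})$, we have $u^{m_\mu}=u$. Clearly $u_j\le h_j$. Moreover $f(u_j)=0$. Indeed
$$f\big(h_j\wedge j(\ker\varphi)\big)=(1\otimes j)\big(E\omega\cap(E\otimes\ker\varphi)\big),$$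
and $(1\otimes\varphi)\omega\in E\otimes F=E$ corresponds to the map $\varphi L_\omega=\varphi\ne0$, so it is not $0$. As $E\otimes\ker\varphi=\ker(1\otimes\varphi)$, $\omega\notin E\otimes\ker\varphi$, and the intersection is $0$.

**Step 5.** *Lift all points and all subspaces.* For $x\in V_E$ put $\pi(x)=h_{L_x}$ and $\upsilon(x)=u_{L_x}$. By $L_{\mu x}=L_xm_\mu$ and Lemma 2, for $\mu\in E^\times$,
$$\pi(\mu x)=\pi(x),\qquad\pi(x+y)\le\pi(x)\vee\pi(y),\qquad\pi(x)\le L_x(E),\tag{4}$$
and the same for $\upsilon$; also $\upsilon(x)\le\pi(x)$, and $\pi(0)=\upsilon(0)=0$. With $j$ avoiding $L_x(E)$, $f(\pi(x))=(1\otimes L_xj^{-1})E(1\otimes j)\omega=E(1\otimes L_x)\omega=Ex$ by (1), and $f(\upsilon(x))=0$. Put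
$$U=\bigvee_{x\in V_E}\upsilon(x),\quad\Phi(X)=\bigvee_{x\in X}\pi(x),\quad\Phi'(X)=\Phi(X)\vee U,\quad\pi'(x)=\pi(x)\vee U.$$
These joins are finite. By (4), $\Phi'$ is join-preserving on $M=L_E(V_E)$, $\Phi'(0)=U$ and $\Phi'(Ex)=\pi'(x)$. Further $f(U)=0$ and $f\Phi'(X)=X$. Finally, if $X\le H_E$ with $H\in L_F(V)$, then $\Phi(X)\le H$, because $L_x(E)\le H$ for $x\in H_E$. The same argument gives $\upsilon(x)\le H$ for $x\in H_E$.

It remains to show that $\Phi'$ preserves meets.

## 7. The map $\Phi'$ preserves meets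

**Claim 1.** Let $\psi:V\to F$ be a nonzero functional, $H=\ker\psi$, $\psi_E=1\otimes\psi$, and $x\in V_E$ with $\psi_E(x)\ne0$. Then $\pi'(x)\wedge(H\vee U)=U$.

This is the purpose of $u$: above $U$, the lift of a point is disjoint from every rational hyperplane not through it.

*Proof.* **Step 1.** *Show $\pi(x)\wedge H\le\upsilon(x)$.* Let $Y=L_x(E)$. The functional $\varphi:=\psi L_x=L_{\psi_E(x)}=\mathrm{Tr}(\psi_E(x)\,\cdot\,)$ is nonzero. Let $j$ avoid $Y$ and $N=L_xj^{-1}:jE\to Y$, so that $\pi(x)=N_*h_j$ and $\upsilon(x)=N_*u_j$. Then $\ker N=j(\ker L_x)\le j(\ker\varphi)$ and $Y\cap H=N(j\ker\varphi)$. Since $\pi(x)\le Y$, $\pi(x)\wedge H=\pi(x)\wedge(Y\cap H)$. By (T0), by the isomorphism $[\ker N,jE]\cong[0,Y]$ of (T1), and by modularity,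
$$\pi(x)\wedge H=N_*\big((h_j\vee\ker N)\wedge j\ker\varphi\big)=N_*\big(\ker N\vee(h_j\wedge j\ker\varphi)\big)=N_*(h_j\wedge j\ker\varphi)\le N_*u_j=\upsilon(x).$$

**Step 2.** *Show $H\vee U=H\vee\upsilon(x)$, so that modulo $H$ only one overlap counts.* Choose $e\in V$ with $\psi(e)=1$. Any $y\in V_E$ is $\psi_E(y)e+y'$ with $y'\in H_E$, so $\upsilon(y)\le\upsilon(e)\vee H$ by (4). Hence $U\vee H=\upsilon(e)\vee H$. Also $\psi_E(x)e=x-x'$ with $x'\in H_E$, so $\upsilon(e)\le\upsilon(x)\vee H$. Thus $U\vee H\le\upsilon(x)\vee H\le U\vee H$.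

**Step 3.** *Combine.* As $\upsilon(x)\le\pi(x)$, Steps 1 and 2 give $\pi(x)\wedge(H\vee U)=\pi(x)\wedge(H\vee\upsilon(x))=\upsilon(x)\vee(\pi(x)\wedge H)=\upsilon(x)$. So $\pi'(x)\wedge(H\vee U)=U\vee\big(\pi(x)\wedge(H\vee U)\big)=U\vee\upsilon(x)=U$. $\square$

**Claim 2.** For an $F$-basis $(e_i)$ of $V$, the $\pi'(e_i)$ are independent over $U$.

*Proof.* With $H_i=\ker e_i^*$, $\bigvee_{l\ne i}\pi'(e_l)\le H_i\vee U$. Apply Claim 1 with $\psi=e_i^*$, $x=e_i$. $\square$

This is condition (b) of Lemma 1. For condition (a) we need $\pi'(x)\wedge\pi'(y)=U$ for all $E$-independent $x,y$. If some rational hyperplane contains $y$ but not $x$, Claim 1 gives it. But there may be none. Over $E=\mathbb F_4$ take $y=e_1+\zeta e_2$, $x=e_1+\zeta^2e_2$: for $\psi$ over $\mathbb F_2$ with $\psi(e_1)=\psi_1$, $\psi(e_2)=\psi_2$, both $\psi_E(y)=\psi_1+\zeta\psi_2$ and $\psi_E(x)=\psi_1+\zeta^2\psi_2$ vanish exactly when $\psi_1=\psi_2=0$. The remedy is to use a direction not involved in $x,y$: project the line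 through $x$ and $y$ onto another line, so that $x$ goes to a rational point.

**Claim 3.** If $x,y\in V_E$ are $E$-independent, then $\pi'(x)\wedge\pi'(y)=U$.

*Proof.* **Step 1.** *Choose coordinates with a free direction $e_n$.* $V_1=L_x(E)+L_y(E)$ has dimension $\le2d<n$, and $x,y\in(V_1)_E$. Choose an $F$-basis $e_1,\dots,e_n$ of $V$ with $V_1\le\langle e_1,\dots,e_{n-1}\rangle$; let $H_i=\ker e_i^*$, and take coordinates with respect to $(e_i)$. Then $x_n=y_n=0$ and some $2\times2$ minor of the coordinates is nonzero. After renumbering $e_1,\dots,e_{n-1}$ and scaling $x$ (which does not change $\pi'(x)$) we may assume $x_1y_2-x_2y_1\ne0$ and $x_1=1$. Put $y'=y-y_1x$; then $y_1'=0$ and $y_2'=y_2-y_1x_2\ne0$.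

**Step 2.** *The easy case.* If $y_1=0$, then $y\in(H_1)_E$, so $\pi'(y)\le H_1\vee U$, and Claim 1 (with $\psi=e_1^*$, point $x$) gives the result.

**Step 3.** *The projection.* Let $y_1\ne0$, $c=x-e_n$, $l=Ex+Ey=Ex+Ey'$, $l'=Ee_n+Ey'$. Then $l+Ec=l'+Ec$. As $l\le(H_n)_E$ and $c_n=-1$, Claim 1 gives $\pi'(c)\wedge\Phi'(l)=U$. As $l'\le(H_1)_E$ and $c_1=1$, Claim 1 gives $\pi'(c)\wedge\Phi'(l')=U$. Since $\Phi'(l)\vee\pi'(c)=\Phi'(l')\vee\pi'(c)$, two transpositions (E1) show that
$$\tau(s)=(s\vee\pi'(c))\wedge\Phi'(l')$$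
is an isomorphism $[U,\Phi'(l)]\to[U,\Phi'(l')]$. If $z\in l$, $z''\in l'$ and $Ez+Ec=Ez''+Ec$, then $\pi'(z)\vee\pi'(c)=\pi'(z'')\vee\pi'(c)$, so
$$\tau\pi'(z)=(\pi'(z'')\vee\pi'(c))\wedge\Phi'(l')=\pi'(z'')\vee(\pi'(c)\wedge\Phi'(l'))=\pi'(z'').$$

**Step 4.** *Read off the result on $l'$.* We get $\tau\pi'(x)=\pi'(e_n)$, and $\tau\pi'(y)=\pi'(y'')$ with $y''=y-y_1c=y_1e_n+y'\in l'$. Since $y''_2=y_2'\ne0$ and $\pi'(e_n)\le H_2\vee U$, Claim 1 (with $\psi=e_2^*$, point $y''$) gives $\pi'(y'')\wedge\pi'(e_n)=U$. As $\tau$ is an isomorphism and $\tau(U)=U$, $\pi'(x)\wedge\pi'(y)=U$. $\square$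

**End of the proof of Theorem A.** An $F$-basis $(e_i)$ of $V$ is an $E$-basis of $V_E$. By Claims 2 and 3, Lemma 1 applies with $D'=E$, $V'=V_E$, $\Psi=\Phi'$. So $\Phi':M\to K$ preserves joins and meets, and $f\Phi'=\mathrm{id}_M$. Its image is a finite sublattice of $K$ mapped onto $M$. $\blacksquare$

## 8. An $F$-subspace that generates infinitely many others

We turn to Theorem B. To show that $\bar M$ is infinite it suffices to map it onto an infinite lattice.

**Step 1.** *Translate into linear algebra.* For an $E$-space $W$ and an $F$-subspace $S\le W$, let $\mathcal A(S)$ be the smallest set of $F$-subspaces of $W$ that contains $0$ and $S$ and is closed under sums, intersections, and $A\mapsto\kappa A$ for $\kappa\in E^\times$.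

**Lemma 3.** If $n\ge2$ and $\mathcal A(S)$ is infinite for some $W$ and $S$, then no prime quotient of $M=L_E(E^n)$ is stable.

*Proof.* Let $a/b$ be a prime quotient of $M$. Choose a basis $e_1,\dots,e_n$ of $E^n$ with $a=b\oplus Ee_1$ and $b$ spanned by some of $e_2,\dots,e_n$. Let $N_0$ be the modular lattice of all $F$-subspaces of $E^n\otimes_EW=\bigoplus e_i\otimes W$. The map $\alpha(X)=X\otimes_EW$ is a lattice homomorphism $M\to N_0$, as an adapted basis for two subspaces shows. Put $t'=\alpha(b)+e_1\otimes S$, so $\alpha(b)\le t'\le\alpha(a)$. By the universal property there is a homomorphism $\bar M\to N_0$ extending $\alpha$ with $t\mapsto t'$. Its image is the sublattice $G_0$ generated by $\alpha(M)\cup\{t'\}$.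

$G_0$ contains $t'\wedge\alpha(Ee_1)=e_1\otimes S$. If $e_1\otimes A\in G_0$ and $\kappa\in E^\times$, then
$$\big(e_1\otimes A\vee\alpha(E(e_1+\kappa e_2))\big)\wedge\alpha(Ee_2)=e_2\otimes\kappa A\in G_0,$$
because $e_1\otimes a+(e_1+\kappa e_2)\otimes w$ lies in $e_2\otimes W$ exactly when $w=-a$. In the same way
$$\big(e_2\otimes\kappa A\vee\alpha(E(e_1+e_2))\big)\wedge\alpha(Ee_1)=e_1\otimes\kappa A\in G_0.$$
So $\{A:e_1\otimes A\in G_0\}$ contains $0$ and $S$ and is closed under sums, intersections and multiplication by $E^\times$. It contains $\mathcal A(S)$. Hence $G_0$ is infinite, and so is $\bar M$. $\square$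

**Step 2.** *Try small degrees, to see what prevents growth.* For $d=1$, $\mathcal A(S)=\{0,S\}$. For $d=2$, $E=F+F\lambda$, take any $W$ and $S$ and let $C=\bigcap_{\mu\in E^\times}\mu S$ be the largest $E$-subspace contained in $S$. If $w$ and $\nu w$ lie in $S$ with $\nu\notin F$, then $Ew=Fw+F\nu w\le S$, so $w\in C$. Thus $S\cap\nu^{-1}S=C$ for every $\nu\in E\setminus F$. With $T=S/C$ we have $T\cap\lambda T=0$, hence $E\otimes_FT\to W/C$ is injective. So the subspaces $S_Z=C+\sum_{z\in Z}zS$, for $Z\in L_F(E)$, correspond to the $Z\otimes T$ and satisfy $S_Z+S_{Z'}=S_{Z+Z'}$, $S_Z\cap S_{Z'}=S_{Z\cap Z'}$, $\kappa S_Z=S_{\kappa Z}$. As $S=S_F$, $\mathcal A(S)$ has at most $p+4$ members: $0$ and the $p+3$ subspaces $S_Z$. For $d=2$ this model gives nothing, at exactly the point where $S\cap\nu^{-1}S$ is already an $E$-subspace. In larger degree, having $w$ and $\nu w$ in $S$ no longer gives $Ew\le S$.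

**Step 3.** *Design $S$ so that one operation reaches a new basis vector each time.* Consider
$$\tau(A)=S\cap\nu^{-1}(S+\mu A),$$
which maps $\mathcal A(S)$ into itself when $\mu,\nu\in E^\times$. If $\nu w_0\in S$ and $w_0\in S$, then $w_0\in\tau(0)$. If $\mu w_0+\nu w_1\in S$ and $w_1\in S$, then $w_1$ enters at the second application, and so on. The danger is that too much enters too early; a linear independence condition prevents this.

Let $d\ge4$. Choose $\mu,\nu\in E$ with $\nu\notin F$ such that, with $N=F+F\nu+F\nu^2$,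
$$\mu,\ \mu\nu\ \text{ are } F\text{-linearly independent modulo } N.\tag{5}$$

- If $d\ge5$ and $E=F(\lambda)$, take $\nu=\lambda$, $\mu=\lambda^3$; the elements $1,\lambda,\lambda^2,\lambda^3,\lambda^4$ are independent.
- If $d=4$, take $\nu\in\mathbb F_{p^2}\setminus F$ and $\mu\notin\mathbb F_{p^2}$. Then $N=F+F\nu=\mathbb F_{p^2}$ is a field, so $N\cap\mu N=0$, and $\mu,\mu\nu$ is an $F$-basis of $\mu N$.

Let $W$ be the $E$-space with basis $w_0,w_1,\dots$. Put $b_{-1}=\nu w_0$ and $b_i=\mu w_i+\nu w_{i+1}$ for $i\ge0$. Let $S$ be the $F$-span of all $w_i$ $(i\ge0)$ and $b_i$ $(i\ge-1)$. Let $A_0=0$, $A_{k+1}=\tau(A_k)$, $W_k=\langle w_i:i<k\rangle_E$.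

**Lemma 4.** $A_k\le W_k$ and $w_k\in A_{k+1}$ for all $k\ge0$. Hence the $A_k$ are pairwise distinct.

*Proof.* *Containment: each application of $\tau$ reaches at most one new coordinate.* Let $A\le W_k$ and $a\in\tau(A)$, say $\nu a=a'+\mu a''$ with $a,a'\in S$, $a''\in A$. Write $a=\sum\alpha_iw_i+\sum\beta_ib_i$ and $a'=\sum\alpha_i'w_i+\sum\beta_i'b_i$ with coefficients in $F$. The $w_i$-coefficient of $a$ is $\alpha_i+\beta_i\mu+\beta_{i-1}\nu$. For $i\ge k$ the vector $\mu a''$ has no $w_i$-coefficient, so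
$$\alpha_i\nu+\beta_i\mu\nu+\beta_{i-1}\nu^2=\alpha_i'+\beta_i'\mu+\beta_{i-1}'\nu .$$
Thus $\beta_i\mu\nu-\beta_i'\mu\in N$, and $\beta_i=\beta_i'=0$ by (5). For $i\ge k+1$ also $\beta_{i-1}=\beta'_{i-1}=0$, which leaves $\alpha_i\nu=\alpha_i'$, so $\alpha_i=0$ as $\nu\notin F$. Hence the $w_i$-coefficient of $a$ vanishes for $i\ge k+1$, i.e. $a\in W_{k+1}$. Starting from $A_0=0=W_0$, induction gives $A_k\le W_k$ for all $k$.

*Membership: the new coordinate is reached.* $\nu w_0=b_{-1}\in S$ gives $w_0\in A_1$. If $w_{k-1}\in A_k$, then $\nu w_k=b_{k-1}-\mu w_{k-1}\in S+\mu A_k$, so $w_k\in A_{k+1}$.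

*Distinctness.* $w_k\in A_{k+1}$, while $w_k\notin W_k\supseteq A_l$ for all $l\le k$. $\square$

To see the first term, let $a\in A_1$. The proof of Lemma 4 with $k=0$ gives $a=(\alpha_0+\beta_{-1}\nu)w_0$ and $\alpha_0\nu+\beta_{-1}\nu^2\in F+F\nu$. So $A_1=Fw_0$ if $\nu^2\notin F+F\nu$ (our choice for $d\ge5$), and $A_1=\mathbb F_{p^2}w_0$ for our choice with $d=4$. In neither case is it an $E$-subspace, in contrast with Step 2.

**End of the proof of Theorem B.** All $A_k$ lie in $\mathcal A(S)$, so $\mathcal A(S)$ is infinite by Lemma 4. By Lemma 3, for $n\ge2$ no prime quotient of $L_E(E^n)$ is stable. $\blacksquare$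

**Proof of the Corollary.** Let $d\ge4$ and $n\ge5d$. Theorem A says that every surjection from a modular lattice onto $L_E(E^n)$ splits; in particular the lattice is finitely $\mathbf M$-projected. Theorem B says that none of its prime quotients is stable. For $p=2$, $d=4$, $n=20$ this is $L(\mathbb F_{16}^{20})$. The conjecture is false. $\blacksquare$

## 9. Fields of degree at most two: proof of Theorem C

This section is independent of the disproof. Step 2 of Section 8 showed finiteness for $d\le 2$ in one model; we now prove it in $\bar M$ itself. Let $d\le2$, $n\ge5$, $V=E^n$, $M=L_E(V)$, $a/b$ a prime quotient, and $K=\bar M$. The bounds of $K$ are those of $M$.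

**Step 1.** *Spread $t$ over all points of $V$.* Choose $e_1$ with $a=b\oplus Ee_1$ and put $q_1=t\wedge Ee_1$. By modularity $t=t\wedge(b\vee Ee_1)=b\vee q_1$, so $K$ is generated by $M\cup\{q_1\}$. Apply Section 5 with $D=E$, $B=E$, $m=1$. Identify $L\in\mathrm{Hom}_E(E,V)$ with $x=L(1)\in V$, and let $(t_x)$ be the coherent family with $t_{e_1}=q_1$, extended to all $x\in V$ by (3). Thus $t_x\le Ex$, and every coherent family $w$ satisfies $w_0=0$ and $w_{x+y}\le w_x\vee w_y$ by Lemma 2. Consequently $w_{\alpha x}=w_x$ for $\alpha\in F^\times$: $w_{\alpha x}\le w_x$ because $\alpha x$ is a sum of copies of $x$, and the reverse inequality follows using $\alpha^{-1}$.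

Put $s_x=\bigwedge_{\mu\in E^\times}t_{\mu x}$ and $r_x=\bigvee_{\mu\in E^\times}t_{\mu x}$. These are coherent families, invariant under $x\mapsto\mu x$. Let $S=\bigvee_xs_x$ and $R=\bigvee_xr_x$, so $S\le R$. For $F$-subspaces $Z\le V$ put $\Phi(Z)=\bigvee_{x\in Z}t_x$ and $\Phi'(Z)=\Phi(Z)\vee S$. Both preserve joins on $L_F(V)$, and $\Phi'(Fx)=t_x\vee S$.

**Step 2.** *Describe how $X\in M$ meets $S$ and $R$.* We claim
$$X\wedge S=\bigvee_{x\in X}s_x,\qquad X\wedge R=\bigvee_{x\in X}r_x=\Phi(X).$$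
Take an $E$-basis $(e_i)$ of $V$ with $X=\langle e_1,\dots,e_k\rangle$. By subadditivity and invariance $S=\bigvee_is_{e_i}$ and $\bigvee_{x\in X}s_x=\bigvee_{i\le k}s_{e_i}$. As $s_{e_i}\le Ee_i$,
$$X\wedge S=\bigvee_{i\le k}s_{e_i}\vee\Big(X\wedge\bigvee_{i>k}s_{e_i}\Big)=\bigvee_{i\le k}s_{e_i}.$$
The same argument works for $R$, and $\bigvee_{x\in X}r_x=\Phi(X)$ because $X$ is closed under $E^\times$. Hence $X\mapsto X\wedge S$ and $X\mapsto X\wedge R$ preserve joins on $M$, and (E5) gives $(X\cap X')\vee R=(X\vee R)\wedge(X'\vee R)$ for $X,X'\in M$.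

**Step 3.** *Show that for $d=2$ the meet of two twists of $t$ is already invariant: if $\mu\in E\setminus F$, then $t_x\wedge t_{\mu x}=s_x$.* Let $w_x=t_x\wedge t_{\mu x}$, a coherent family. Then $w_x\le t_x$ and $w_{\mu^{-1}x}\le t_x$. Every $\nu\in E$ is $\alpha+\beta\mu^{-1}$ with $\alpha,\beta\in F$, so $w_{\nu x}\le w_x\vee w_{\mu^{-1}x}\le t_x$. Replacing $x$ by $\nu^{-1}x$, $w_x\le t_{\nu^{-1}x}$ for all $\nu\in E^\times$, i.e. $w_x\le s_x$. The converse is clear.

**Step 4.** *Independence of blocks: for an $E$-basis $(e_i)$ of $V$ the $r_{e_i}\vee S$ are independent over $S$.* With $R_i=\bigvee_{l\ne i}r_{e_l}$ we have $S\vee R_i=s_{e_i}\vee R_i$, so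
$$(r_{e_i}\vee S)\wedge(R_i\vee S)=S\vee\big(r_{e_i}\wedge(s_{e_i}\vee R_i)\big)=S\vee s_{e_i}\vee(r_{e_i}\wedge R_i)=S,$$
as $r_{e_i}\wedge R_i\le Ee_i\wedge\bigvee_{l\ne i}Ee_l=0$.

**Step 5.** *Disjointness of pairs: if $x,y$ are $F$-independent, then $(t_x\vee S)\wedge(t_y\vee S)=S$.* If $x,y$ are $E$-independent, extend them to an $E$-basis and use Step 4 and $t\le r$. Otherwise $d=2$ and $y=\mu x$ with $\mu\notin F$. Extend $x$ to an $E$-basis and let $S''$ be the join of the $s_e$ over the other basis vectors $e$. As $S=s_x\vee S''$ and $s_x\le t_y\le Ex$, we have $t_y\vee S=t_y\vee S''$ and $Ex\wedge(t_y\vee S'')=t_y\vee(Ex\wedge S'')=t_y$. So the meet in question is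
$$S\vee\big(t_x\wedge(t_y\vee S)\big)=S\vee(t_x\wedge t_y)=S\vee s_x=S$$
by Step 3.

**Step 6.** *Conclude that $\Phi'$ preserves meets on $L_F(V)$.* Let $(e_i)$ be an $E$-basis of $V$. If $d=2$ and $E=F+F\lambda$, then $r_{e_i}=t_{e_i}\vee t_{\lambda e_i}$ by subadditivity; if $d=1$, then $r=t$. By Steps 4 and 5 and (E3), the $F$-basis $(e_i,\lambda e_i)_i$, respectively $(e_i)_i$, of $V$ has images under $\Phi'$ independent over $S$. Apply Lemma 1 with $D'=F$, $V'=V$, $U=S$, $\Psi=\Phi'$; condition (a) is Step 5.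

**Step 7.** *Write down a finite candidate for $K$.* For $X_3\le Z\le X_1$ with $X_1,X_3\in M$ and $Z\in L_F(V)$ put
$$g=g(X_3,Z,X_1)=X_3\vee\Phi(Z)\vee(X_1\wedge S).$$
The set $G$ of all such elements is finite. By Step 2 it is closed under joins: $g(X_3,Z,X_1)\vee g(X_3',Z',X_1')=g(X_3+X_3',Z+Z',X_1+X_1')$. We claim
$$\begin{aligned}g\vee R&=X_3\vee R,& g\wedge R&=\Phi(Z)\vee(X_1\wedge S),\\ (g\wedge R)\vee S&=\Phi'(Z),& g\wedge S&=X_1\wedge S.\end{aligned}\tag{6}$$
The first holds since $\Phi(Z)\le R$ and $S\le R$. For the second, modularity and Step 2 give $g\wedge R=(X_3\wedge R)\vee\Phi(Z)\vee(X_1\wedge S)=\Phi(X_3)\vee\Phi(Z)\vee(X_1\wedge S)$, and $\Phi(X_3)\le\Phi(Z)$. The third follows from the second. For the fourth, $g\wedge S=(g\wedge R)\wedge S=(\Phi(Z)\wedge S)\vee(X_1\wedge S)=X_1\wedge S$, because $\Phi(Z)\le\Phi(X_1)\le X_1$.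

**Step 8.** *Show that $G$ is closed under meets.* Let $g=g(X_3,Z,X_1)$, $g'=g(X_3',Z',X_1')$, $m=g\wedge g'$ and $m'=g(X_3\cap X_3',Z\cap Z',X_1\cap X_1')$. Then $m'\le m$. By (6), Step 2 and Step 6,
$$m\wedge S=(X_1\cap X_1')\wedge S=m'\wedge S,$$
$$(m\wedge R)\vee S\le\Phi'(Z)\wedge\Phi'(Z')=\Phi'(Z\cap Z')=(m'\wedge R)\vee S,$$
$$m\vee R\le(X_3\vee R)\wedge(X_3'\vee R)=(X_3\cap X_3')\vee R=m'\vee R.$$
As $m'\le m$, the two inequalities are equalities. Apply (E4) to $m'\wedge R\le m\wedge R$ and $c=S$: the meets with $S$ agree (since $S\le R$) and the joins with $S$ agree, so $m'\wedge R=m\wedge R$. Apply (E4) to $m'\le m$ and $c=R$: meets and joins agree, so $m=m'\in G$.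

**Step 9.** *Show that $G$ contains the generators.* $G$ is a finite sublattice of $K$. It contains each $X=g(X,X,X)\in M$. Since $Ee_1\wedge S=s_{e_1}$ by Step 2, it also contains $g(0,Fe_1,Ee_1)=t_{e_1}\vee s_{e_1}=t_{e_1}=q_1$. As $M\cup\{q_1\}$ generates $K$, $\bar M=G$ is finite, i.e. $a/b$ is stable. $\blacksquare$
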